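\title{A globally bounded second order equation with no hypergeometric and no algebraic solution}

\begin{abstract}
A linear differential equation over $\overline{\mathbb Q}(x)$ is called globally bounded if, after a scaling of the variable, it has a nonzero convergent power series solution with integer coefficients. It was conjectured that every globally bounded equation of second order has an algebraic solution or a solution built from a Gauss hypergeometric function with rational parameters and an algebraic pullback. We disprove this by an explicit equation with four singular points. It is satisfied by the periods of $dx/y$ on a family of curves of genus two. The squares of the traces of its monodromy generate $\mathbb Q(\sqrt{13})$. This field does not change on subgroups of finite index, and it cannot occur for a Gauss equation with a local monodromy that is, up to a scalar, a nontrivial unipotent. Pullbacks of the equation give counterexamples with arbitrarily many singular points.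
\end{abstract}

\section{Introduction}

\subsection*{The question}

We consider linear homogeneous differential equations of second order
\begin{equation}\label{eq:general}
a_2(x)y''+a_1(x)y'+a_0(x)y=0,\qquad a_0,a_1,a_2\in\overline{\mathbb Q}(x),\quad a_2\ne0 .
\end{equation}
A \emph{convergent integer power series solution} (CIS solution) is a nonzero solution $y=\sum_{n\ge0}u(n)x^n\in\mathbb Z[[x]]$ with positive radius of convergence. An equation is \emph{globally bounded} if it has a CIS solution after a scaling $x\mapsto cx$ with a nonzero constant $c\in\overline{\mathbb Q}$.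

A \emph{hypergeometric solution} of \eqref{eq:general} is a nonzero solution of the form
\begin{equation}\label{eq:hypsol}
\exp\Bigl(\int r\,dx\Bigr)\Bigl(r_0\cdot{}_2F_1(\alpha,\beta;\gamma;\psi)+r_1\cdot{}_2F_1'(\alpha,\beta;\gamma;\psi)\Bigr).
\end{equation}
Here $r,r_0,r_1,\psi\in\overline{\mathbb Q(x)}$ are algebraic functions, the pullback $\psi$ is not constant, $\alpha,\beta,\gamma\in\mathbb Q$ with $\gamma$ not a non-positive integer, and ${}_2F_1'$ is the derivative of the Gauss function ${}_2F_1(\alpha,\beta;\gamma;z)$ with respect to $z$, evaluated at $z=\psi$. An \emph{algebraic solution} is a nonzero solution that is algebraic over $\overline{\mathbb Q}(x)$.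

For example, $x(1+x)(8x-1)y''+(24x^2+14x-1)y'+(2+8x)y=0$ is globally bounded. It has the CIS solution $1+2x+10x^2+56x^3+\cdots$, whose coefficients are the Franel numbers, and it has the hypergeometric solution $\frac1{1-2x}\,{}_2F_1\bigl(\frac13,\frac23;1;\frac{27x^2}{(1-2x)^3}\bigr)$. The following conjecture is posed in \cite{thesis}.

\begin{quote}
\textbf{Conjecture.} \emph{Every second order globally bounded equation has a hypergeometric solution or an algebraic solution.}
\end{quote}

There is a reason to expect this. A natural source of globally bounded equations is the variation of periods in families of algebraic curves: a period over a vanishing cycle is a residue that depends on a parameter, and one can expect the denominators of its Taylor coefficients to grow at most geometrically (Section~\ref{sec:integral} is an instance). In families of elliptic curves the periods of the holomorphic differential satisfy equations of order two. Up to twist such a family is pulled back from the $j$-line, which has only the three special points $0,1728,\infty$, and second order Fuchsian equations with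 three singular points are, up to elementary factors and a change of variable, Gauss equations. So elliptic curves suggest the answer ``yes''. For curves of genus two the periods of one differential usually satisfy an equation of order four. The place to look for a counterexample is therefore a family of genus two curves for which this order drops to two.

\subsection*{The results}

Throughout, $s=\sqrt{13}>0$, $K=\mathbb Q(s)$, $\mathcal O_K=\mathbb Z[\frac{1+s}2]$, $\varepsilon=\frac{3+s}2\notin\mathbb Q$, and
\[
Q(t)=t^2+1846t-39,\qquad P(t)=tQ(t),\qquad t_\pm=-(923\pm256s).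
\]
The numbers $t_\pm$ are the roots of $Q$, because $923^2+39=13\cdot256^2$.

\begin{theorem}\label{thm:main}
The equation
\begin{equation}\label{eq:L}
16\,t(t^2+1846t-39)\,y''+16(3t^2+3692t-39)\,y'+15(t+507)\,y=0 \tag{$\mathcal L$}
\end{equation}
is globally bounded, but it has neither a hypergeometric nor an algebraic solution. In particular the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:more}
\textup{(1)} The equation \eqref{eq:L} has no solution of the form \eqref{eq:hypsol} even if $\alpha,\beta,\gamma\in\mathbb C$ \textup{(}$\gamma\notin\mathbb Z_{\le0}$\textup{)} and $r,r_0,r_1,\psi\in\overline{\mathbb C(t)}$, $\psi$ nonconstant, are allowed.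

\textup{(2)} For every nonconstant $\phi\in\mathbb Q(x)$ with $\phi(0)=0$, the pullback of \eqref{eq:L} by $t=\phi(x)$ is again globally bounded and has neither a hypergeometric nor an algebraic solution. In particular there are counterexamples with arbitrarily many singular points.
\end{theorem}

Divided by $16$, the equation \eqref{eq:L} reads $(Py')'+\frac{15}{16}(t+507)y=0$. Comparing coefficients of $t^n$, we see that $\sum u_nt^n$ is a formal solution if and only if, for all $n\ge0$ and with $u_{-1}=0$,
\begin{equation}\label{eq:rec}
624(n+1)^2u_{n+1}=\bigl(29536\,n(n+1)+7605\bigr)u_n+(16n^2-1)u_{n-1}.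
\end{equation}
So the power series solution at $t=0$ is unique up to a constant factor, and $u_0=1$ gives rational numbers $u_n$, for instance $u_1=\frac{195}{16}$. The recurrence alone only shows that the denominator of $u_n$ divides $624^n\,n!^2$. In fact it divides $C^n$ for a fixed integer $C$ (Proposition~\ref{prop:integral}).

\subsection*{The strategy}

Suppose that a second order equation has a logarithmic singularity, that its monodromy group lies in $SL_2$ and stays irreducible on subgroups of finite index, and that it has a hypergeometric solution. On a common covering curve its local system and that of a Gauss equation agree up to a rank one twist, so the two projective monodromy groups share a subgroup of finite index. One of the three local monodromies of the Gauss equation is then unipotent up to a scalar. If the exponents are rational, the others have, after normalization of the determinant to $1$, traces of the form $2\cos(\pi\cdot\text{rational})$ up to sign. We attach to a group the field generated by the squares of the traces of its elements, again normalized to determinant $1$.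 If there are enough unipotent elements, this field cannot become smaller on a subgroup of finite index. On the hypergeometric side it can be quadratic only if it is one of $\mathbb Q(\sqrt2),\mathbb Q(\sqrt3),\mathbb Q(\sqrt5),\mathbb Q(\sqrt6)$. Section~\ref{sec:obstruction} carries this out for the field that we need. It remains to find a globally bounded equation whose field is $\mathbb Q(\sqrt{13})$.

For \eqref{eq:L} the field $\mathbb Q(\sqrt{13})$ appears in two steps. At $t=0$ two cycles vanish, and their periods turn out to be proportional with ratio $\pm\varepsilon\notin\mathbb Q$; this forces all traces into $K$. It does not exclude rational traces. But if the traces were rational, there would be a rational quadratic form in two variables whose discriminant, modulo squares, could be read off at each of the fibers over $0,t_+,t_-$ from the orders of its two nodes. The orders are $(1,1)$ at $t=0$ and $(1,3)$ at $t_+$, and $3$ is not a square.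

Sections~\ref{sec:family} and~\ref{sec:periods} construct the family of curves and show that its periods satisfy \eqref{eq:L}. Section~\ref{sec:integral} proves global boundedness, Section~\ref{sec:monodromy} determines the trace field, and Section~\ref{sec:proofs} combines everything.

\section{The obstruction: traces in finite-index subgroups}\label{sec:obstruction}

For $\mathbf g\in GL_2(\mathbb C)$ the number $(\operatorname{tr}\mathbf g)^2/\det\mathbf g$ depends only on the image of $\mathbf g$ in $PGL_2(\mathbb C)$. For a subgroup $G\subset PGL_2(\mathbb C)$ let $k(G)\subset\mathbb C$ be the field generated over $\mathbb Q$ by these numbers for all elements of $G$. We write $\mathbf P\Gamma$ for the image in $PGL_2$ of a linear group $\Gamma$. If $G_1\subset G$, then $k(G_1)\subset k(G)$. We need the reverse inclusion for subgroups of finite index. The mechanism is that powers of unipotent elements depend polynomially on the exponent, and that polynomials are determined by their values on a grid.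

\subsection*{A first case by hand}

Consider a group generated by
\[
C=\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad D=\begin{pmatrix}0&-1/d\\d&0\end{pmatrix},\qquad \operatorname{tr}D=0,\quad \operatorname{tr}CD=d\ne0,\quad d^2=2+2\cos2\pi\nu,
\]
with $\nu\in\mathbb Q$. Up to scalars, this is the shape of the monodromy of a Gauss equation with exponent differences $0,\frac12,\nu$. Let $G_1\subset\mathbf P\langle C,D\rangle$ have finite index. We do not know which words lie in $G_1$, but for a suitable $M\ge1$ the powers $C^{M}$ and $DC^{M}D^{-1}$ represent elements of $G_1$. Hence so do the words $C^{Mm}DC^{Mm}D^{-1}$ for all integers $m$. Their trace is $2-M^2m^2d^2$, so the polynomial $4-4M^2d^2m^2+M^4d^4m^4$ in $m$ takes values in $k(G_1)$ at all integers. Its coefficients therefore lie in $k(G_1)$, and $2+2\cos2\pi\nu=d^2\in k(G_1)$. The only quadratic fields generated by such a cosine are $\mathbb Q(\sqrt2)$, $\mathbb Q(\sqrt3)$, $\mathbb Q(\sqrt5)$. So if $k(G_1)=\mathbb Q(\sqrt{13})$, then $d^2$ would have to be rational; the full argument below excludes this as well.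

\subsection*{The general case}

\begin{lemma}\label{lem:words}
Let $k\subset\mathbb C$ be a field, $M\ge1$ an integer, and $N_1,\dots,N_r\in M_2(\mathbb C)$ with $N_j^2=0$. If $\bigl(\operatorname{tr}\prod_j(1+N_j)^{Mm_j}\bigr)^2\in k$ for all integers $m_1,\dots,m_r\ge0$, then $\operatorname{tr}\prod_j(1+N_j)\in k$.
\end{lemma}

\begin{proof}
Let $\Theta(X_1,\dots,X_r)=\operatorname{tr}\prod_j(1+X_jN_j)\in\mathbb C[X_1,\dots,X_r]$. Since $(1+N_j)^{Mm_j}=1+Mm_jN_j$, the polynomial $\Theta^2$ takes values in $k$ at all points $(Mm_1,\dots,Mm_r)$. By interpolation its coefficients lie in $k$. Moreover $\Theta(0)=2$. So $\frac12\Theta$ is the square root of $\frac14\Theta^2$ with constant term $1$ in the ring of formal power series. This root is unique and is given by the binomial series, which has rational coefficients. Hence $\Theta$ has coefficients in $k$, and $\Theta(1,\dots,1)\in k$.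
\end{proof}

\begin{corollary}\label{cor:words}
Let $\Gamma\subset SL_2(\mathbb C)$ be a group and $G_1\subset\mathbf P\Gamma$ a subgroup of finite index. If $\mathbf g\in\Gamma$ is a product of unipotent elements of $\Gamma$, then $\operatorname{tr}\mathbf g\in k(G_1)$. In particular, if $\Gamma$ is generated by unipotent elements, then $k(G_1)=\mathbb Q(\operatorname{tr}\Gamma)$.
\end{corollary}

\begin{proof}
Let $m$ be the index of $G_1$ and $M=m!$. For $u\in\mathbf P\Gamma$ two of the cosets of $1,u,\dots,u^m$ coincide, so $u^j\in G_1$ for some $1\le j\le m$, and $u^M\in G_1$. Write $\mathbf g=\prod(1+N_j)$ with $1+N_j\in\Gamma$ unipotent, so that $N_j^2=0$. All products $\prod_j(1+N_j)^{Mm_j}$ represent elements of $G_1$, so Lemma~\ref{lem:words} applies with $k=k(G_1)$. If unipotent elements generate $\Gamma$, every $\mathbf g\in\Gamma$ is such a product, because inverses of unipotent elements are unipotent. Then $\mathbb Q(\operatorname{tr}\Gamma)\subset k(G_1)\subset k(\mathbf P\Gamma)\subset\mathbb Q(\operatorname{tr}\Gamma)$.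
\end{proof}

Unipotent elements are essential here: for a cyclic group of order $5$ in $SL_2(\mathbb C)$ generated by an element of trace $2\cos\frac{2\pi}5$, the trivial subgroup has field $\mathbb Q$, while the traces generate $\mathbb Q(\sqrt5)$.

\begin{proposition}\label{prop:triangle}
Let $C,D\in SL_2(\mathbb C)$ generate an irreducible group, with $C\ne1$ unipotent. Put $p=\operatorname{tr}D$, $q=\operatorname{tr}CD$, and suppose $p^2=2+2\cos2\pi\mu$, $q^2=2+2\cos2\pi\nu$ with $\mu,\nu\in\mathbb Q$. Then $k(G_1)\ne\mathbb Q(\sqrt{13})$ for every subgroup $G_1\subset\mathbf P\langle C,D\rangle$ of finite index.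
\end{proposition}

\begin{proof}
\emph{Step 1: $p^2,q^2\in k(G_1)$.} After conjugation $C=1+n$ with $n=\begin{pmatrix}0&1\\0&0\end{pmatrix}$. Let $d$ be the lower left entry of $D$; it is nonzero by irreducibility. For $X\in SL_2(\mathbb C)$ we have $nXn=X_{21}n$ and $(X^{-1})_{21}=-X_{21}$, hence
\[
\operatorname{tr}(C\cdot XCX^{-1})=2+\operatorname{tr}(nXnX^{-1})=2-X_{21}^2 .
\]
Apply this with $X=D$, $X=D^2=pD-1$ and $X=(CD)^2=q\,CD-1$. Since $CD$ also has lower left entry $d$, the entries $X_{21}$ are $d$, $pd$, $qd$. In each case $C\cdot XCX^{-1}$ is a product of two unipotent elements of $\langle C,D\rangle$, so Corollary~\ref{cor:words} gives $d^2,p^2d^2,q^2d^2\in k(G_1)$. As $d\ne0$, we get $p^2,q^2\in k(G_1)$.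

\emph{Step 2: $k(G_1)\subset\mathbb Q(p^2,q^2,pq)$.} Call $D,p,q$ odd and $C$ and the rational constants even. The idea is that all relations between words respect this parity, so that the trace of a word is a polynomial in $p,q$ of one parity and its square is even. Let $A=\mathbb Q[p^2,pq,q^2]$ and $A'=pA+qA$, so that $AA'\subset A'$ and $A'A'\subset A$. Put
\[
\mathcal M_0=A+AC+A'D+A'CD,\qquad \mathcal M_1=A'+A'C+AD+ACD .
\]
We claim $\mathcal M_iC^{\pm1}\subset\mathcal M_i$ and $\mathcal M_iD^{\pm1}\subset\mathcal M_{1-i}$. By Cayley--Hamilton $C^2=2C-1$ and $D^2=pD-1$. Polarizing it, $CD+DC=pC+2D+(q-2p)$. Hence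
\[
DC=-CD+pC+2D+(q-2p),\qquad CDC=D+qC-p,\qquad CD^2=p\,CD-C ,
\]
where the second formula follows by multiplying the first by $C$ from the left. In each relation all terms have the same parity. This proves the claim for $C$ and $D$. It follows for $C^{-1}=2-C$ and $D^{-1}=p-D$.

So a word in $C^{\pm1},D^{\pm1}$ lies in $\mathcal M_0$ or in $\mathcal M_1$. Since $1,C,D,CD$ have traces $2,2,p,q$, its trace lies in $A$ or in $A'$, and in both cases the square of the trace lies in $A$. So $k(G_1)\subset k(\mathbf P\langle C,D\rangle)\subset\mathbb Q(p^2,q^2,pq)$.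

\emph{Step 3: the fields.} Suppose $k(G_1)=\mathbb Q(\sqrt{13})$. By Step 1 it contains $\cos2\pi\mu$. If $\mu$ has denominator $n$, then $\mathbb Q(\cos2\pi\mu)=\mathbb Q(\zeta_n+\zeta_n^{-1})$, with $\zeta_n$ a primitive $n$-th root of unity, has degree $\varphi(n)/2$ for $n\ge3$ and degree $1$ for $n\le2$. Degree two means $\varphi(n)=4$, so $n\in\{5,8,10,12\}$, and the field is $\mathbb Q(\sqrt5),\mathbb Q(\sqrt2),\mathbb Q(\sqrt5),\mathbb Q(\sqrt3)$ respectively, never $\mathbb Q(\sqrt{13})$. So $2\cos2\pi\mu$ is rational. It is an algebraic integer, hence an integer, and $p^2\in\{0,1,2,3,4\}$. In the same way $q^2\in\{0,1,2,3,4\}$. Therefore $(pq)^2\in\{0,1,2,3,4,6,8,9,12,16\}$, and Step 2 gives $\mathbb Q(\sqrt{13})\subset\mathbb Q(pq)$, where $\mathbb Q(pq)$ is one of $\mathbb Q,\mathbb Q(\sqrt2),\mathbb Q(\sqrt3),\mathbb Q(\sqrt6)$. This is impossible.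
\end{proof}

\subsection*{From solutions to groups}

Recall that the Gauss equation $z(1-z)G''+(\gamma-(\alpha+\beta+1)z)G'-\alpha\beta G=0$ has no singular points outside $\{0,1,\infty\}$, and that its exponent differences there are $1-\gamma$, $\gamma-\alpha-\beta$, $\alpha-\beta$ up to sign. At each of these points the ratio of the two eigenvalues of the local monodromy is $e^{2\pi i\delta}$ (or its inverse), where $\delta$ is the exponent difference.

\begin{proposition}\label{prop:criterion}
Let $(E)$ be a second order linear homogeneous equation over $\mathbb C(t)$ with solution space $\mathrm{Sol}$ at a base point and monodromy group $\Gamma\subset SL(\mathrm{Sol})$. Assume: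
\begin{enumerate}
\item[\textup{(M1)}] every subgroup of finite index in $\Gamma$ is irreducible;
\item[\textup{(M2)}] $\Gamma$ is generated by unipotent elements, and at some point $t_0\in\mathbb P^1$ the local monodromy is unipotent and nontrivial;
\item[\textup{(M3)}] $\mathbb Q(\operatorname{tr}\Gamma)=\mathbb Q(\sqrt{13})$;
\item[\textup{(M4)}] at every singular point in $\mathbb P^1$ the ratio of the eigenvalues of the local monodromy is a root of unity.
\end{enumerate}
Let $\pi:\mathcal Z\to\mathbb P^1_t$ be a nonconstant map from a smooth connected projective curve, and let $S\ne0$ be the pullback by $\pi$ of a solution of $(E)$, on a nonempty open subset of $\mathcal Z$. Then: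

\textup{(a)} $S$ is not algebraic over $\mathbb C(\mathcal Z)$;

\textup{(b)} $S$ is not of the form $e^{\int\eta}\bigl(r_0\cdot F\circ\psi+r_1\cdot F'\circ\psi\bigr)$ with a meromorphic differential $\eta$ on $\mathcal Z$, functions $r_0,r_1,\psi\in\mathbb C(\mathcal Z)$, $\psi$ nonconstant, and a branch $F$ of ${}_2F_1(\alpha,\beta;\gamma;z)$, where $\alpha,\beta,\gamma\in\mathbb C$ and $\gamma\notin\mathbb Z_{\le0}$.
\end{proposition}

\begin{proof}
Let $\Sigma\subset\mathbb P^1_t$ be a finite set containing $\infty$, the singular points of $(E)$ and the branch points of $\pi$. For (b) enlarge it by the images under $\pi$ of the poles of $\eta,r_0,r_1,\psi$ and of $\psi^{-1}\{0,1,\infty\}$. Put $\mathcal Z^\circ=\mathcal Z\setminus\pi^{-1}(\Sigma)$, fix a base point in $\mathcal Z^\circ$, and continue $S$ to a neighborhood of it. We take the base point of $(E)$ to be its image, and we identify a solution in $\mathrm{Sol}$ with its pullback. Write $\rho_E$ for the action of loops on $\mathrm{Sol}$. Since $\mathcal Z^\circ\to\mathbb P^1\setminus\Sigma$ is a finite covering and adding points to $\Sigma$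 does not change the monodromy group, $\Gamma_1:=\rho_E(\pi_*\pi_1(\mathcal Z^\circ))$ has finite index in $\Gamma$.

(a) If $S$ is algebraic, its orbit under $\Gamma_1$ is finite. It spans $\mathrm{Sol}$ by (M1), so $\Gamma_1$ embeds into the permutations of the orbit and is finite. Then $\Gamma$ is finite. But by (M2) it contains a nontrivial unipotent, which has infinite order.

(b) Suppose $S$ has this form, and let $\rho_{HG}$ be the monodromy representation of the Gauss equation of $F$, with group $\Delta$.

\emph{Comparison.} For a local solution $G$ of the Gauss equation put $\Phi(G)=e^{\int\eta}(r_0\cdot G\circ\psi+r_1\cdot G'\circ\psi)$, so $S=\Phi(F)$. Continuation along a loop $\ell$ in $\mathcal Z^\circ$ multiplies $e^{\int\eta}$ by a number $\chi(\ell)\ne0$, fixes $r_0,r_1,\psi$, and continues $G$ along $\psi_*\ell$. So the continuation of $S$ is $\chi(\ell)\Phi(\rho_{HG}(\psi_*\ell)F)$, and it is again a pulled back solution of $(E)$. Let $\mathcal V$ be the span of all $\rho_{HG}(\psi_*\ell)F$. Then $\Phi:\mathcal V\to\mathrm{Sol}$ is linear, nonzero, and for $G\in\mathcal V$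
\begin{equation}\label{eq:compare}
\rho_E(\pi_*\ell)\,\Phi(G)=\chi(\ell)\,\Phi\bigl(\rho_{HG}(\psi_*\ell)G\bigr).
\end{equation}
Its image is stable under the irreducible group $\Gamma_1$, so $\Phi$ is onto. As the Gauss equation has order two, $\mathcal V$ is its whole solution space and $\Phi$ is an isomorphism. We use it to identify the two solution spaces.

\emph{A common subgroup.} The group $\psi_*\pi_1(\mathcal Z^\circ)$ has finite index in $\pi_1(\mathbb P^1\setminus\{0,1,\infty\})$. Indeed, let $W$ be $\mathbb P^1$ without $0,1,\infty$, the points of $\psi(\mathcal Z\setminus\mathcal Z^\circ)$ and the branch points of $\psi$; we may move the base point into $\psi^{-1}(W)$. Then $\psi^{-1}(W)\subset\mathcal Z^\circ$ is a finite connected covering of $W$, and $\pi_1(W)\to\pi_1(\mathbb P^1\setminus\{0,1,\infty\})$ is onto. By \eqref{eq:compare}, $G_1:=\mathbf P\Gamma_1$ is thus a subgroup of finite index in both $\mathbf P\Gamma$ and $\mathbf P\Delta$. By Corollary~\ref{cor:words}, (M2) and (M3), $k(G_1)=\mathbb Q(\sqrt{13})$. By (M1), $\Delta$ is irreducible.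

\emph{Local monodromies.} For $c\in\{0,1,\infty\}$ let $h_c\in\Delta$ be a local monodromy at $c$, chosen such that the three generate $\Delta$ and have product $1$ in a suitable cyclic order. Let $\ell$ be a small loop around a point $\mathfrak p\in\mathcal Z$. Then $\pi_*\ell$ and $\psi_*\ell$ are conjugate to positive powers of small loops around $\pi(\mathfrak p)$ and $\psi(\mathfrak p)$.

Take $\mathfrak p$ over the point $t_0$ of (M2). Then $\rho_E(\pi_*\ell)$ is a nontrivial unipotent, so $\rho_{HG}(\psi_*\ell)$ is a scalar times a nontrivial unipotent. Hence $c:=\psi(\mathfrak p)\in\{0,1,\infty\}$, for otherwise $\rho_{HG}(\psi_*\ell)=1$. A power of $h_c$ is not diagonalizable, so $h_c$ is not diagonalizable and is itself a scalar times a nontrivial unipotent $C$. Name the other two points $c',c''$ so that $h_ch_{c'}h_{c''}=1$. Let $D\in SL_2(\mathbb C)$ be proportional to $h_{c'}$. Then $CD$ is proportional to $h_{c''}^{-1}$, and $\mathbf P\Delta=\mathbf P\langle C,D\rangle$.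

All exponent differences are rational. Indeed, for any $c\in\{0,1,\infty\}$ take $\mathfrak p\in\psi^{-1}(c)$. By \eqref{eq:compare} a positive power of $h_c$ is, up to a scalar and conjugation, a power of the local monodromy of $(E)$ at $\pi(\mathfrak p)$, which is trivial if $\pi(\mathfrak p)$ is not singular. By (M4) the eigenvalue ratio of $h_c$ is a root of unity. Now let $\mu,\nu\in\mathbb Q$ be the exponent differences at $c',c''$. The eigenvalues of $D$ and $CD$ are $\pm e^{\pm\pi i\mu}$ and $\pm e^{\pm\pi i\nu}$, with one common leading sign in each pair, so $(\operatorname{tr}D)^2=2+2\cos2\pi\mu$ and $(\operatorname{tr}CD)^2=2+2\cos2\pi\nu$. Proposition~\ref{prop:triangle} contradicts $k(G_1)=\mathbb Q(\sqrt{13})$.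
\end{proof}

For rational parameters the exponent differences are rational by assumption, and (M4) is not needed.

\section{A family of curves of genus two}\label{sec:family}

Put $g=x^2-13x+13$, $h=x^2+260x+52$ and $f=f_0+tf_1+t^2f_2$ with
\begin{gather*}
f_0=xg^2=x^5-26x^4+195x^3-338x^2+169x,\\
f_1=65x^3-4134x^2-17238x+1352,\qquad f_2=1053(x-104).
\end{gather*}
We study the curves $X_t:\ y^2=f(x,t)$. Two properties of $f$ make the family special. As a polynomial in $t$, it has discriminant $13h^3$, which makes $\{f=0\}$ a rational curve with cusps. As a polynomial in $x$, it has multiple roots only for $t=0,t_+,t_-$, and then two double roots. What the later sections use is the local monodromy at these three points and, in particular, how fast the double roots separate.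

\subsection*{Two identities}

First,
\begin{equation}\label{eq:cube}
f_1^2-4f_0f_2=13h^3 .
\end{equation}
To verify it, divide by $13$. With $\varphi_1=f_1/13=5x^3-318x^2-1326x+104$ the coefficients (from $x^6$ down to $1$) are
\[
\begin{array}{rl}
13\varphi_1^2:&325,\ -41340,\ 1142232,\ 10976888,\ 21997716,\ -3585504,\ 140608,\\
\frac4{13}f_0f_2=324x(x-104)g^2:&324,\ -42120,\ 939276,\ -6680232,\ 11444004,\ -5694624,\ 0,\\
h^3:&1,\ 780,\ 202956,\ 17657120,\ 10553712,\ 2109120,\ 140608,
\end{array}
\]
and the third line is the difference of the first two.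

Secondly, with $a_1=78+20s$, $b_1=-130-36s$, $c_1=130+32s$,
\begin{equation}\label{eq:factor}
f(x,t_+)=(x-c_1)(x-a_1)^2(x-b_1)^2 .
\end{equation}
Using $t_+^2=1703897+472576s$ on the left, one finds that both sides equal
\begin{align*}
x^5-26x^4&-(59800+16640s)x^3+(3815344+1058304s)x^2\\
&+(1810114384+502035456s)x-(186598416160+51753089024s).
\end{align*}
For the right side, $(x-a_1)(x-b_1)=x^2+e_1x+e_2$ with $e_1=52+16s$, $e_2=-(19500+5408s)$. Its square is $x^4+2e_1x^3+(e_1^2+2e_2)x^2+2e_1e_2x+e_2^2$, where $e_1^2+2e_2=-(32968+9152s)$, $2e_1e_2=-(4277728+1186432s)$ and $e_2^2=760454032+210912000s$; multiply by $x-c_1$. Since $f$ has rational coefficients, replacing $s$ by $-s$ gives the factorization at $t_-$.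

The roots of $h$ are $-130\pm36s$. So $h(b_1)=0$, while $h(a_1)>0$ because $a_1>0$.

\subsection*{The branch curve}

Let $\mathcal C$ be the smooth projective conic $w^2=13h(x)$ and let
\[
t=\frac{-f_1+wh}{2f_2}\in\mathbb C(\mathcal C).
\]
By \eqref{eq:cube}, $4f_2f=(2f_2t+f_1)^2-13h^3=(2f_2t+f_1)^2-(wh)^2$, so $f(x,t)=0$ on $\mathcal C$. Thus $\mathcal C$ parametrizes the finite branch points of the double covers $X_t\to\mathbb P^1_x$.

\emph{The degree of $t$.} At each of the two points over $x=\infty$ we have $w\sim\pm sx$, so $-f_1+wh\sim(-65\pm s)x^3$, while $2f_2\sim2106x$. So $t$ has a double pole there. Further, $h(104)=37908\ne0$, and at $x=104$ we have $f_1^2=13h^3=(wh)^2\ne0$. At the point over $104$ with $wh=-f_1$ the function $t$ has a simple pole. At the point with $wh=f_1$ the numerator vanishes and $t$ is finite. So $\deg t=5$, and the ramification $\sum(e_p-1)$ over $t=\infty$ is $1+1=2$.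

\emph{Roots and fibers.} Since $w=(2f_2t+f_1)/h$, we have $\mathbb C(\mathcal C)=\mathbb C(x,t)$. So $f$, which is monic of degree $5$ in $x$, is the characteristic polynomial of $x$ over $\mathbb C(t)$. All poles of $x$ are poles of $t$. Hence for finite $t_0$
\[
f(x,t_0)=\prod_{p\in t^{-1}(t_0)}\bigl(x-x(p)\bigr)^{e_p}.
\]
Different points over $t_0$ have different $x$-coordinates. Suppose that $(x,w)$ and $(x,-w)$ with $w\ne0$ both lie over $t_0$. If $x\ne104$, then $wh=2f_2t_0+f_1=-wh$, so $h=0$ and $w=0$, a contradiction. If $x=104$, one of the two points is a pole of $t$. So the multiplicities of the roots of $f(\cdot,t_0)$ are exactly the ramification indices.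

\emph{Counting.} By Riemann--Hurwitz the total ramification of $t:\mathcal C\to\mathbb P^1$ is $2\cdot5-2=8$. Over $0$ (because $f_0=xg^2$), over $t_+$ and $t_-$ (by \eqref{eq:factor}) and over $\infty$ it is at least $2$. So it is exactly $2$ over each of these four points and $0$ elsewhere. With
\[
\mathcal B=\mathbb C\setminus\{0,t_+,t_-\}
\]
we have shown: \emph{$f(\cdot,t_0)$ has five distinct roots for $t_0\in\mathcal B$, and for $t_0\in\{0,t_\pm\}$ it has exactly two double roots and one simple root.} So $X_t$ has genus two for $t\in\mathcal B$, with one point over $x=\infty$. We call the double roots the \emph{nodes} at $t_0$.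

\subsection*{The orders of the nodes}

At a node $x_0$ over $t_0$ put $\tau=t-t_0$ and let $x_\pm(\tau)$ be the two colliding roots. The \emph{order} of the node is
\[
n=\operatorname{ord}_\tau(x_+-x_-)^2\ge1 .
\]

\begin{lemma}\label{lem:orders}
The orders of the two nodes are $(1,1)$ at $t=0$ and $(1,3)$ at $t_+$ and at $t_-$.
\end{lemma}

\begin{proof}
If $h(x_0)\ne0$, then $x$ is a local coordinate on $\mathcal C$ at the corresponding point, and $\tau=\kappa(x-x_0)^2+\cdots$ with $\kappa\ne0$. So $(x_+-x_-)^2=4\tau/\kappa+\cdots$ and $n=1$. This applies to the node $a_1$ at $t_+$, and to both nodes at $t=0$: at a root of $g$ we have $h=h-g=39(7x+1)\ne0$, since $g(-\frac17)\ne0$.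

At the node $b_1$ over $t_+$ we have $h(b_1)=0$ and $h'(b_1)=-72s\ne0$. Here $w$ is a local coordinate, and $x=b_1+v/(13h'(b_1))+O(v^2)$ is a holomorphic function of $v=w^2$. Since $wh=w^3/13$, the definition of $t$ becomes
\[
\tau=G(w^2)+w^3k(w^2),\qquad G(v)=\kappa v+\cdots,\qquad k(0)=\frac1{26f_2(b_1)}\ne0,
\]
with $G$ and $k$ holomorphic, and $\kappa\ne0$ because the ramification index is $2$. (So the branch curve has a cusp at this point.) Put $\tau=u^2$. Then $w=\kappa^{-1/2}u+O(u^2)$ and
\[
v(u)=G^{-1}(u^2-w^3k)=G^{-1}(u^2)-\kappa^{-5/2}k(0)u^3+O(u^4).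
\]
The two colliding roots belong to $u$ and $-u$. The function $v(u)-v(-u)$ is odd, so it equals $-2\kappa^{-5/2}k(0)u^3+O(u^5)$. As $x$ is a holomorphic function of $v$ with nonzero derivative, $x_+-x_-$ is $v(u)-v(-u)$ times a factor with nonzero limit. So $x_+-x_-$ has order exactly $3$ in $u$, and $n=3$. At $t_-$ apply the conjugation $s\mapsto-s$.
\end{proof}

\subsection*{The fiber at infinity}

Put $t=\sigma^{-2}$ and $x=X/\sigma$. Then $\sigma^5f=F_\sigma(X)$ is a polynomial in $\sigma$ and $X$, and
\begin{equation}\label{eq:infinity}
F_0=X^5+65X^3+1053X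
\end{equation}
has distinct roots, since $65^2-4\cdot1053=13\ne0$. So after a change of variables over a ramified cover of the base the family extends smoothly over $t=\infty$.

\subsection*{Cycles and local monodromy}

Let $t_0\in\{0,t_\pm\}$, fix disjoint closed discs around the two nodes and the simple root at $t_0$, and let $t$ be close to $t_0$. For $i=1,2$ let $x^{(i)}_\pm$ be the colliding roots at the $i$-th node, and let $x_*$ be the remaining root. Let $\gamma_i$ be the preimage in $X_t$ of the segment $[x_-^{(i)},x_+^{(i)}]$. Let $\delta_i$ be the preimage of an arc that starts at $x_+^{(i)}$ in the direction away from $x_-^{(i)}$, runs straight out of the disc of the $i$-th node, and then goes to $x_*$ outside the discs of both nodes (Figure~\ref{fig:arcs}). All these preimages are closed curves, which we orient.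

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[dashed] (0,0) circle (1.25);
\draw[dashed] (8,0) circle (1.25);
\draw[very thick] (-0.5,0)--(0.4,0);
\draw[very thick] (7.6,0)--(8.5,0);
\draw (0.4,0)--(4,0);
\draw (7.6,0)--(4,0);
\fill (-0.5,0) circle (2pt) node[below] {$x_-^{(1)}$};
\fill (0.4,0) circle (2pt) node[below] {$x_+^{(1)}$};
\fill (7.6,0) circle (2pt) node[below] {$x_+^{(2)}$};
\fill (8.5,0) circle (2pt) node[below] {$x_-^{(2)}$};
\fill (4,0) circle (2pt) node[below] {$x_*$};
\node[above] at (-0.05,0.05) {$\gamma_1$};
\node[above] at (8.05,0.05) {$\gamma_2$};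
\node[above] at (2.4,0) {$\delta_1$};
\node[above] at (5.6,0) {$\delta_2$};
\end{tikzpicture}
\caption{The $x$-plane with the five finite branch points of a genus two curve close to a degenerate one. Inside each dashed disc two branch points are about to collide. The preimages in the curve of the thick segments are the vanishing cycles $\gamma_1,\gamma_2$; the preimages of the thin arcs are the cycles $\delta_1,\delta_2$. The curves $\gamma_i$ and $\delta_i$ cross once, over $x_+^{(i)}$.}
\label{fig:arcs}
\end{figure}

The curves $\gamma_1,\gamma_2$ are disjoint. The curve $\delta_i$ meets $\gamma_i$ only over $x_+^{(i)}$, transversally, since opposite directions at a branch point lift to perpendicular ones; and $\delta_i$ does not meet $\gamma_j$ for $j\ne i$. So $\langle\delta_i,\gamma_i\rangle=\pm1$, $\langle\delta_i,\gamma_j\rangle=0$ for $i\ne j$, and $\langle\gamma_1,\gamma_2\rangle=0$. Hence the intersection matrix of $\gamma_1,\gamma_2,\delta_1,\delta_2$ is invertible, these four cycles are a basis of $H_1(X_t,\mathbb Q)$, and $\gamma_1,\gamma_2$ span a Lagrangian subspace.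

Now let $t$ run once around $t_0$ on a small circle. The midpoint of $x_\pm^{(i)}$ and the number $(x_+^{(i)}-x_-^{(i)})^2$ are holomorphic functions of $\tau$, and the latter has a zero of order $n_i$, where $n_i$ is the order of the $i$-th node. So the pair $x_\pm^{(i)}$ stays inside its disc and makes $n_i$ half-turns there, all in the positive direction. The part of $X_t$ over the complement of the discs of the two nodes is a double cover branched over $x_*$ and $\infty$. These parts form a family which is trivial over a full disc around $\tau=0$, including $\tau=0$, and which can be trivialized with constant $x$ over the two boundary circles. So the monodromy is the identity there. Over the disc of the $i$-th node, a half-turn of two branch points lifts to the Dehn twist about the preimage $\gamma_i$ of the segment joining them. A Dehn twist about $\gamma$ acts on homology by $\alpha\mapsto\alpha+\epsilon_0\langle\alpha,\gamma\rangle\gamma$ with a sign $\epsilon_0=\pm1$ that depends only on conventions. So the local monodromy on $H_1(X_t,\mathbb Q)$ is $1+N$ with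
\begin{equation}\label{eq:PL}
N(\alpha)=\epsilon_0\sum_{i=1}^2n_i\langle\alpha,\gamma_i\rangle\gamma_i,\qquad N^2=0,\qquad\ker N=\operatorname{im}N=\mathbb Q\gamma_1+\mathbb Q\gamma_2 .
\end{equation}

\section{The differential equation for the periods}\label{sec:periods}

For a cycle $\gamma$ put $\Pi_{\gamma,i}(t)=\int_\gamma\omega_i$ with $\omega_i=x^i\,dx/y$, $0\le i\le3$. Let $\Pi$ be the $4\times4$ matrix of these functions, with rows indexed by a basis of $H_1(X_t,\mathbb Q)$, and let $\Pi_0$ be its column $i=0$. Its entries are multivalued holomorphic functions on $\mathcal B$. Our goal is to show that the entries of $\Pi_0$ satisfy \eqref{eq:L}.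

\begin{lemma}\label{lem:det}
$\det\Pi$ is a nonzero constant.
\end{lemma}

\begin{proof}
We may take a symplectic basis $A_k,B_k$ of $H_1(X_t,\mathbb Z)$; another basis changes $\det\Pi$ by a nonzero constant factor. The only poles of the $\omega_i$ are at the point $\infty$. With $x=\zeta^{-2}$ we have, up to a common sign, $\omega_i=-2\zeta^{2-2i}(1+O(\zeta^2))\,d\zeta$, with only even powers of $\zeta$, so the residues vanish and the $\omega_i$ are of the second kind. For such differentials Riemann's bilinear relation says
\[
\sum_k\Bigl(\int_{A_k}\!\omega\int_{B_k}\!\omega'-\int_{B_k}\!\omega\int_{A_k}\!\omega'\Bigr)=2\pi i\sum_p\operatorname{Res}_p\Bigl(\bigl(\textstyle\int\omega\bigr)\omega'\Bigr).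
\]
Hence $(\det\Pi)^2=(2\pi i)^4\det J$ with $J_{ij}=\operatorname{Res}_\infty\bigl((\int\omega_i)\omega_j\bigr)$. Since $(\int\omega_i)\omega_j=\frac4{3-2i}\zeta^{5-2i-2j}(1+O(\zeta^2))\,d\zeta$, we have $J_{ij}=0$ for $i+j<3$ and $J_{ij}=\frac4{3-2i}$ for $i+j=3$. The permutation $i\mapsto3-i$ is even, so $\det J=\frac43\cdot4\cdot(-4)\cdot(-\frac43)=\frac{256}9$.
\end{proof}

\begin{lemma}\label{lem:local}
Let $t_0\in\{0,t_\pm\}$, $\tau=t-t_0$, $\Lambda=\frac1{2\pi i}\log\tau$, and let $N$ also denote the matrix of the nilpotent \eqref{eq:PL} acting on the rows of $\Pi$. In sectors of bounded $\arg\tau$ we have $\Pi=O(\log\frac1{|\tau|})$ as $\tau\to0$. The matrix $\widetilde\Pi:=(1-\Lambda N)\Pi=\exp(-\Lambda N)\Pi$ is single-valued near $\tau=0$ and extends holomorphically to $\tau=0$, and $\det\widetilde\Pi=\det\Pi$.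
\end{lemma}

\begin{proof}
A change of basis replaces $\Pi$ by $S\Pi$ and $N$ by $SNS^{-1}$ with a constant matrix $S$, so we may use the basis $\gamma_1,\gamma_2,\delta_1,\delta_2$, transported through the sector.

\emph{Growth.} Fix $r>0$ such that the closed discs of radius $2r$ around the two nodes and around the simple root $x_*(0)$ are disjoint, and let $|\tau|$ be small. The curve $\gamma_i$ is homologous up to sign to a lift of the circle $|x-x_0|=r$ around the $i$-th node $x_0$. On this circle $f$ is bounded away from $0$, so the periods of $\gamma_i$ are bounded.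

The periods of $\delta_i$ are $\pm2$ times integrals over the following arc. It starts at $x_+=x_+^{(i)}$ and runs straight in the direction of $x_+-x_-$ to the circle $|x-x_0|=r$, follows this circle to a fixed point, then follows a fixed path outside the three discs of radius $r$ to a fixed point of the circle $|x-x_*(0)|=r$, and ends with a segment to $x_*(\tau)$. As $\tau$ moves in the sector, the arc can be moved continuously without meeting other branch points. Since $\arg(x_+-x_-)$ is bounded, the part on the circle $|x-x_0|=r$ has bounded length. On all parts except the first, the integrals are bounded; near $x_*(\tau)$ the integrand is $O(|x-x_*(\tau)|^{-1/2})$. On the first part write $f=(x-x_+)(x-x_-)f^*$ with $|f^*|$ bounded below. Let $\lambda=|x_+-x_-|$. At distance $\xi$ from $x_+$ we have $|x-x_-|=\xi+\lambda$, and the length is at most $2r$. So this part contributes at most a constant times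
\[
\int_0^{2r}\frac{d\xi}{\sqrt{\xi(\xi+\lambda)}}\le\int_0^\lambda\frac{d\xi}{\sqrt{\xi\lambda}}+\int_\lambda^{2r}\frac{d\xi}\xi=2+\log\frac{2r}\lambda=O\Bigl(\log\frac1{|\tau|}\Bigr),
\]
because $\lambda^2$ behaves like a positive constant times $|\tau|^{n_i}$.

\emph{Conclusion.} One turn around $t_0$ replaces $\Pi$ by $(1+N)\Pi=\exp(N)\Pi$ and $\Lambda$ by $\Lambda+1$. So $\widetilde\Pi$ is single-valued. It is $O(\log^2\frac1{|\tau|})$, so the singularity at $\tau=0$ is removable. As $N$ is nilpotent, $\det\widetilde\Pi=\det\Pi$.
\end{proof}

Now we come to the reason why the order drops to two. Consider operators of the form $(Py')'+(\text{linear})\,y$. At a simple zero of $P$ such an operator maps $v_0+\Lambda v_1$, with $v_0,v_1$ holomorphic, to an expression of the same kind, and by Lemma~\ref{lem:local} and $N^2=0$ all periods are of this kind. So the operator, applied to $\Pi_0$, gives a combination of the columns of $\Pi$ with entire coefficients. If it also annihilates the leading terms at infinity, growth leaves no room except for a multiple of $\Pi_0$ itself.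

\begin{proposition}\label{prop:order2}
There is a constant $c$ such that all periods $\int_\gamma dx/y$ satisfy $(Py')'+(\frac{15}{16}t+c)y=0$.
\end{proposition}

\begin{proof}
Let $L_0y=(Py')'+\frac{15}{16}ty$ and $\Phi=L_0\Pi_0$. The column $\Phi$ transforms under continuation like $\Pi$, so $\mathbf c=\Pi^{-1}\Phi=(c_0,\dots,c_3)^T$ is single-valued and holomorphic on $\mathcal B$.

\emph{At $t_0\in\{0,t_\pm\}$.} Write $P=\tau P^*$. For holomorphic $v$,
\[
L_0(\Lambda v)=\Lambda L_0v+\frac1{2\pi i}\bigl(P^{*\prime}v+2P^*v'\bigr).
\]
Apply this to $\Pi_0=\widetilde\Pi_0+\Lambda N\widetilde\Pi_0$, where $\widetilde\Pi_0$ is the column $i=0$ of $\widetilde\Pi$. The result is $\Phi=(1+\Lambda N)L_0\widetilde\Pi_0+e$, where $e$ is holomorphic with values in the image of $N$. So $Ne=0$ and $\Phi=\exp(\Lambda N)(L_0\widetilde\Pi_0+e)$. Hence $\mathbf c=\widetilde\Pi^{-1}(L_0\widetilde\Pi_0+e)$ is holomorphic at $t_0$, and the $c_i$ are entire.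

\emph{At $\infty$.} Put $t=\theta^2$, $\sigma=1/\theta$, $x=\theta X$, $y=\theta^{5/2}Y$. Then $\Pi_{\gamma,i}=\theta^{i-3/2}\widehat\Pi_{\gamma,i}(\sigma)$, where $\widehat\Pi$ is the period matrix of $Y^2=F_\sigma(X)$. By \eqref{eq:infinity} this family is smooth near $\sigma=0$, so $\widehat\Pi$ is holomorphic there. Because $\sum_i(i-\frac32)=0$, we have $\det\widehat\Pi=\det\Pi$, so $\widehat\Pi$ is invertible at $\sigma=0$. In particular
\begin{equation}\label{eq:expinf}
\Pi_{\gamma,0}=\sum_{j\ge0}h_j\,t^{-3/4-j/2}
\end{equation}
with constants $h_j$ that depend on $\gamma$. A computation with $P=t^3+\cdots$ gives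
\begin{equation}\label{eq:indicial}
L_0t^{-e}=\bigl(e-\tfrac34\bigr)\bigl(e-\tfrac54\bigr)t^{1-e}+O(t^{-e}).
\end{equation}
The leading contributions of $j=0$ and $j=1$ vanish, and those of $j\ge2$ are $O(t^{1-7/4})$. So $\Phi=O(t^{-3/4})=O(\theta^{-3/2})$. Since $\Phi=\Pi\mathbf c$, it follows that $(\theta^{i-3/2}c_i)_i=\widehat\Pi^{-1}\Phi=O(\theta^{-3/2})$, that is, $c_i=O(\theta^{-i})$. By Liouville's theorem $c_0$ is constant and $c_1=c_2=c_3=0$. So $L_0\Pi_0=c_0\Pi_0$; take $c=-c_0$.
\end{proof}

\subsection*{The constant}

Let $a=\frac{13+3s}2$, $b=\frac{13-3s}2$ be the roots of $g$, and let $\gamma_a,\gamma_b$ be the vanishing cycles at the corresponding nodes over $t=0$. With the branch $f^{1/2}=x^{1/2}g$ at $t=0$, where $x^{1/2}>0$ for $x>0$, put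
\[
I_a(t)=\frac1{2\pi i}\oint_{x\approx a}f^{-1/2}dx,\qquad I_b(t)=\frac1{2\pi i}\oint_{x\approx b}f^{-1/2}dx ,
\]
integrals over small fixed circles. These functions are holomorphic at $t=0$, and $\int_{\gamma_a}dx/y=\pm2\pi i\,I_a$, $\int_{\gamma_b}dx/y=\pm2\pi i\,I_b$. Since $g'(a)=3s$ and $g'(b)=-3s$,
\begin{equation}\label{eq:Ia}
I_a(0)=\operatorname{Res}_{x=a}\frac{dx}{x^{1/2}g}=\frac{a^{-1/2}}{3s},\qquad I_b(0)=-\frac{b^{-1/2}}{3s},\qquad I_a'(0)=-\frac12\operatorname{Res}_{x=a}\frac{f_1\,dx}{x^{3/2}g^3}.
\end{equation}
To compute the last residue we reduce the pole order by an exact form. Let $U=5x^3-91x^2+301x+64$. Then $2xU'-U=25x^3-273x^2+301x-64$, and with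
\[
\Xi:=(2xU'-U)g-4xUg'=-15x^5+390x^4-2965x^3+7614x^2+8073x-832
\]
one has
\[
8f_1=-195\,xg^2-13\,\Xi,\qquad d\bigl(Ux^{-1/2}g^{-2}\bigr)=\tfrac12x^{-3/2}g^{-3}\,\Xi\,dx .
\]
Hence
\[
\frac{f_1\,dx}{x^{3/2}g^3}=-\frac{195}8\,\frac{dx}{x^{1/2}g}-\frac{13}4\,d\bigl(Ux^{-1/2}g^{-2}\bigr),
\]
and $I_a'(0)=\frac{195}{16}I_a(0)$. At $t=0$ the equation of Proposition~\ref{prop:order2} reads $P'(0)I_a'(0)+cI_a(0)=0$ with $P'(0)=-39$. So $c=39\cdot\frac{195}{16}=\frac{7605}{16}=\frac{15}{16}\cdot507$, and we have proved:

\begin{corollary}\label{cor:PF}
All periods $\int_\gamma dx/y$ of the family $y^2=f(x,t)$ satisfy \eqref{eq:L}.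
\end{corollary}

\section{Integrality}\label{sec:integral}

\begin{proposition}\label{prop:integral}
Let $y=\sum u_nt^n$ be the power series solution of \eqref{eq:L} with $u_0=1$, and let $C=4^3\cdot13^3\cdot39^4$. Then $y$ has positive radius of convergence and $C^nu_n\in\mathbb Z$ for all $n$. In particular \eqref{eq:L} is globally bounded.
\end{proposition}

\begin{proof}
The function $I_a(t)/I_a(0)$ is holomorphic at $t=0$, satisfies \eqref{eq:L} and has the value $1$ at $t=0$. So it equals $y$. By \eqref{eq:rec} the $u_n$ are rational. We expand
\[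
f^{-1/2}=x^{-1/2}g^{-1}\Bigl(1+\frac{tf_1+t^2f_2}{xg^2}\Bigr)^{-1/2}
\]
in powers of $t$ and put $z=x-a$. As $a-b=3s$, we have $x=a(1+\frac za)$ and $g=3s\,z(1+\frac z{3s})$. Taking residues at $z=0$ gives
\[
I_a(0)u_n=\sum_{n/2\le k\le n}\binom{-1/2}k\binom k{n-k}\,[z^{2k}]\;f_1^{2k-n}f_2^{n-k}\,\frac{(1+\frac za)^{-k-1/2}}{a^{k+1/2}}\cdot\frac{(1+\frac z{3s})^{-2k-1}}{(3s)^{2k+1}} .
\]
We divide by $I_a(0)=a^{-1/2}(3s)^{-1}$ and estimate denominators. Since $a\in\mathcal O_K$, the polynomials $f_1,f_2$ lie in $\mathcal O_K[z]$. Next, $\binom{-1/2}k=(-1)^k4^{-k}\binom{2k}k\in4^{-k}\mathbb Z$. From $(1+X)^{-k-1/2}=(1+X)^{-k}(1+X)^{-1/2}$ we get $\binom{-k-1/2}j\in4^{-j}\mathbb Z$. Finally $a^{-1}=b/13$ with $b\in\mathcal O_K$, and $(3s)^{-1}=s/39$. So the contribution that involves $(z/a)^j(z/3s)^l$, where $j+l\le2k$, lies in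
\[
4^{-k-j}\,13^{-k-j}\,39^{-2k-l}\,\mathcal O_K\subset4^{-3k}\,13^{-3k}\,39^{-4k}\,\mathcal O_K .
\]
As $k\le n$, we obtain $C^nu_n\in\mathcal O_K\cap\mathbb Q=\mathbb Z$. So $y(Cx)\in\mathbb Z[[x]]$ is a CIS solution of the equation scaled by $t=Cx$.
\end{proof}

\section{The monodromy}\label{sec:monodromy}

Fix a base point in $\mathcal B$. Let $\mathrm{Sol}$ be the space of solutions of \eqref{eq:L} there, $\Gamma$ the monodromy group, $H=H_1(X,\mathbb Q)$ the homology of the fiber $X$ over the base point, and
\[
\mathcal P:H\to\mathrm{Sol},\qquad\gamma\mapsto\int_\gamma\frac{dx}y .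
\]
This map exists by Corollary~\ref{cor:PF} and is $\pi_1(\mathcal B)$-equivariant. The Wronskian of \eqref{eq:L} is a constant divided by $P$, which is single-valued, so $\Gamma\subset SL(\mathrm{Sol})$. The group $\Gamma$ is generated by local monodromies $T_0,T_+,T_-$ at $0,t_+,t_-$. Along the paths used to define them, we transport the cycles $\gamma_i$ and the nilpotents $N$ of \eqref{eq:PL} to the base point.

\begin{lemma}\label{lem:unip}
$\mathcal P(H)$ spans $\mathrm{Sol}$. The elements $T_0,T_\pm$ are unipotent, $T_0\ne1$, and $\ker(T_0-1)=\mathbb C\,\mathcal P(\gamma_a)$.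
\end{lemma}

\begin{proof}
By \eqref{eq:Ia}, $\mathcal P(\gamma_a)=\pm2\pi i\,I_a\ne0$. Choose $\delta\in H$ with $\langle\delta,\gamma_a\rangle=1$, $\langle\delta,\gamma_b\rangle=0$. Both nodes at $t=0$ have order $1$, so \eqref{eq:PL} gives $(T_0-1)\mathcal P(\delta)=\pm\mathcal P(\gamma_a)$ and $(T_0-1)\mathcal P(\gamma_a)=0$. So $\mathcal P(\delta),\mathcal P(\gamma_a)$ are a basis of $\mathrm{Sol}$, $T_0\ne1$, and $\ker(T_0-1)$ is as stated. As $H\otimes\mathbb C\to\mathrm{Sol}$ is onto and equivariant, unipotence is inherited from $H$.
\end{proof}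

\begin{lemma}\label{lem:dense}
$\Gamma$ is irreducible and Zariski dense in $SL(\mathrm{Sol})$, and so is every subgroup of finite index in $\Gamma$.
\end{lemma}

\begin{proof}
An invariant line would be the only $T_0$-invariant line, $\mathbb C\,I_a$. The unipotents $T_0,T_\pm$ act trivially on it, so $I_a$ would be single-valued on $\mathcal B$. It is holomorphic at $0$ and $O(\log\frac1{|\tau|})$ at $t_\pm$ by Lemma~\ref{lem:local}, hence entire, and it tends to $0$ at $\infty$ by \eqref{eq:expinf}. So $I_a=0$, a contradiction.

The Zariski closure of $\Gamma$ contains the one-parameter group of the unipotent $T_0$, which lies in its identity component. If this component were not $SL_2$, it would be connected of dimension at most two, hence solvable, and it would have an invariant line (Lie--Kolchin). This line is unique because the component contains a nontrivial unipotent. So $\Gamma$, which normalizes the component, would preserve it, a contradiction. The closure of a subgroup of finite index in $\Gamma$ has finite index in $SL_2$, so it is $SL_2$ by connectedness, and the subgroup is irreducible.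
\end{proof}

\subsection*{The traces lie in $K$}

\begin{lemma}\label{lem:inK}
$\mathcal P$ is injective, $\mathcal P(H)\cap\mathbb C\,\mathcal P(\gamma_a)=K\,\mathcal P(\gamma_a)$, and $\operatorname{tr}\mathbf g\in K$ for all $\mathbf g\in\Gamma$.
\end{lemma}

\begin{proof}
Both $I_a$ and $I_b$ are power series solutions of \eqref{eq:L} at $t=0$, so they are proportional. By \eqref{eq:Ia} and $ab=13$,
\[
\Bigl(\frac{I_b(0)}{I_a(0)}\Bigr)^2=\frac ab=\frac{a^2}{13}=\frac{11+3s}2=\varepsilon^2 .
\]
So $\mathcal P(\gamma_b)=\pm\varepsilon\,\mathcal P(\gamma_a)$. Let $N$ be the nilpotent \eqref{eq:PL} at $t=0$. As $\varepsilon\notin\mathbb Q$, the map $\mathcal P$ is injective on $\ker N=\mathbb Q\gamma_a+\mathbb Q\gamma_b$. The space $\ker\mathcal P$ is stable under monodromy. If it were nonzero, the nilpotent $N$ would have a nonzero kernel on it, contradicting $\ker\mathcal P\cap\ker N=0$. So $\mathcal P$ is injective. The intersection of $\mathcal P(H)$ with $\mathbb C\,\mathcal P(\gamma_a)=\ker(T_0-1)$ is therefore $\mathcal P(\ker N)=(\mathbb Q+\mathbb Q\varepsilon)\mathcal P(\gamma_a)=K\,\mathcal P(\gamma_a)$.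

For $\mathbf g\in\Gamma\subset SL(\mathrm{Sol})$ we have $\mathbf g+\mathbf g^{-1}=\operatorname{tr}(\mathbf g)\cdot1$. So multiplication by $\operatorname{tr}\mathbf g$ maps $\mathcal P(H)$ to itself, and then also $K\,\mathcal P(\gamma_a)$. Hence $\operatorname{tr}\mathbf g\in K$.
\end{proof}

\subsection*{The traces are not all rational}

The ratio $\varepsilon$ does not yet decide between $\mathbb Q$ and $K$: if $\Gamma$ acted on a two-dimensional rational space $V$, then $V\otimes K\subset V\otimes\mathbb C$ would be a four-dimensional rational space with the properties of Lemma~\ref{lem:inK}. What excludes this is the intersection form.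

\begin{proposition}\label{prop:trace}
$\mathbb Q(\operatorname{tr}\Gamma)=K$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:inK} the field is $\mathbb Q$ or $K$. Suppose that all traces are rational.

\emph{The shape of $H$.} Let $R$ be the $\mathbb Q$-span of $\Gamma$ in $\operatorname{End}(\mathrm{Sol})$. By irreducibility and Burnside's theorem, $\Gamma$ contains a basis $\mathbf g_1,\dots,\mathbf g_4$ of $\operatorname{End}(\mathrm{Sol})\cong M_2(\mathbb C)$. The coordinates of $\mathbf g\in\Gamma$ in this basis solve the linear system with the nondegenerate rational matrix $(\operatorname{tr}\mathbf g_i\mathbf g_j)$ and the rational right side $(\operatorname{tr}\mathbf g\mathbf g_j)$, so they are rational. Thus $\dim_{\mathbb Q}R=4$ and $R\otimes\mathbb C\cong M_2(\mathbb C)$. So $R$ is central simple over $\mathbb Q$. It contains the nonzero nilpotent $T_0-1$, so it is not a division algebra, and $R\cong M_2(\mathbb Q)$. Let $V\cong\mathbb Q^2$ be its simple module; $\Gamma$ acts on it through $SL(V)$, absolutely irreducibly.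

As $\mathcal P$ is injective, the monodromy action on $H\cong\mathcal P(H)$ is an action of $\Gamma$, and $\mathcal P(H)$ is stable under $R$. Since $\dim_{\mathbb Q}H=4$, we have $H\cong V\otimes_{\mathbb Q}E$ with $\dim E=2$ and $\Gamma$ acting on the first factor. For fixed $\alpha,\alpha'\in E$ the form $(v,v')\mapsto\langle v\otimes\alpha,v'\otimes\alpha'\rangle$ is a $\Gamma$-invariant bilinear form on $V$. By absolute irreducibility it is a multiple $S(\alpha,\alpha')\det(v,v')$ of the determinant. So the intersection form is $\det\otimes S$. As it is alternating and nondegenerate, $S$ is a symmetric nondegenerate bilinear form on $E$.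

\emph{Reading off $S$ at a degenerate fiber.} Let $t_0\in\{0,t_+\}$. The nilpotent $N$ of \eqref{eq:PL} comes from an element of $R$, so $N=\mathbf n\otimes1$ with $\mathbf n\in\operatorname{End}(V)$ nonzero and nilpotent. Hence $\mathbf n(v)=\kappa\det(v,v_0)v_0$ with $\kappa\in\mathbb Q^*$ and $v_0\ne0$. Since $\ker N=v_0\otimes E$ is spanned by $\gamma_1,\gamma_2$, we have $\gamma_i=v_0\otimes\alpha_i$ with a basis $\alpha_1,\alpha_2$ of $E$. Evaluate \eqref{eq:PL} on $v\otimes\alpha$ with $\det(v,v_0)=1$:
\[
\kappa\,\alpha=\epsilon_0\sum_{i=1}^2n_i\,S(\alpha,\alpha_i)\,\alpha_i\qquad\text{for all }\alpha\in E .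
\]
Putting $\alpha=\alpha_1$ and $\alpha=\alpha_2$ we get $S(\alpha_1,\alpha_2)=0$ and $S(\alpha_i,\alpha_i)=\epsilon_0\kappa/n_i$. So $\operatorname{disc}S=\kappa^2/(n_1n_2)$ lies in the class of $n_1n_2$ modulo squares of $\mathbb Q^*$.

The form $S$ does not depend on $t_0$. But by Lemma~\ref{lem:orders} we have $n_1n_2=1$ at $t=0$ and $n_1n_2=3$ at $t_+$, and $3$ is not a square in $\mathbb Q$. This contradiction proves the proposition.
\end{proof}

\begin{remark}
The traces preserve $\mathcal P(H)$ and generate $K$. So $\mathcal P(H)$ is a $K$-vector space of dimension two, that is, $K$ acts on $H$ and commutes with the monodromy.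
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

We check the hypotheses of Proposition~\ref{prop:criterion} for \eqref{eq:L}. (M1) is Lemma~\ref{lem:dense}. (M2) holds by Lemma~\ref{lem:unip}, with the point $t_0=0$. (M3) is Proposition~\ref{prop:trace}. For (M4), the local monodromies at $0,t_\pm$ are unipotent. At $t=\infty$ there are, by \eqref{eq:indicial}, solutions $t^{-3/4}(1+\cdots)$ and $t^{-5/4}(1+\cdots)$ with series in $1/t$, because the exponents do not differ by an integer; so the eigenvalue ratio is $-1$.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:more}\,\textup{(1)}]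
Global boundedness is Proposition~\ref{prop:integral}. There is no algebraic solution by Proposition~\ref{prop:criterion}(a) with $\pi$ the identity of $\mathbb P^1$. Given a nonzero solution of the form \eqref{eq:hypsol} with complex parameters and $r,r_0,r_1,\psi\in\overline{\mathbb C(t)}$, let $\mathcal Z$ be the smooth projective curve whose function field is the finite extension of $\mathbb C(t)$ generated by $r,r_0,r_1,\psi$, and let $\pi$ be the map to the $t$-line. Proposition~\ref{prop:criterion}(b) with $\eta=r\,dt$ gives a contradiction.
\end{proof}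

\begin{proof}[Proof of Theorem~\ref{thm:more}\,\textup{(2)}]
Let $\phi\in\mathbb Q(x)$ be nonconstant with $\phi(0)=0$. The pullback is the equation
\[
\Bigl(\frac{P(\phi)}{\phi'}\,Y'\Bigr)'+\frac{15}{16}(\phi+507)\,\phi'\,Y=0
\]
over $\mathbb Q(x)$, whose solutions are the functions $y\circ\phi$ with $y\in\mathrm{Sol}$. An algebraic solution contradicts Proposition~\ref{prop:criterion}(a) with $\pi=\phi:\mathbb P^1_x\to\mathbb P^1_t$. For a solution of the form \eqref{eq:hypsol} take the curve $\mathcal Z\to\mathbb P^1_x$ of $r,r_0,r_1,\psi$, compose this map with $\phi$, and use Proposition~\ref{prop:criterion}(b) with $\eta=r\,dx$.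

\emph{Global boundedness.} Write $\phi=xA/D$ with $A,D\in\mathbb Z[x]$ and $\beta=D(0)\ne0$. Let $y=\sum u_nt^n$ and $C$ be as in Proposition~\ref{prop:integral}, and put $m=\beta C$. All coefficients of $D(mx)$ are divisible by $\beta$, so $D(mx)=\beta\,\mathsf d(x)$ with $\mathsf d\in1+x\mathbb Z[x]$. Hence
\[
\phi(mx)=\frac{mx\,A(mx)}{\beta\,\mathsf d(x)}=C\,\frac{x\,A(mx)}{\mathsf d(x)}\in C\,x\,\mathbb Z[[x]],\qquad y(\phi(mx))=\sum_nC^nu_n\Bigl(\frac{\phi(mx)}C\Bigr)^n\in\mathbb Z[[x]].
\]
This series has positive radius of convergence and constant term $1$, and it solves the pullback scaled by $x\mapsto mx$.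

\emph{Many singular points.} By \eqref{eq:PL} the local monodromy on $H$ at $t_\pm$ is nontrivial, and $\mathcal P$ is injective, so $T_\pm\ne1$. For $\phi=x^m$ with $m\ge1$ the $2m$ preimages of $t_+$ and $t_-$ are unramified, and the local monodromy of the pullback at each of them is conjugate to $T_+$ or $T_-$, hence nontrivial. So all of them are singular points.
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Algorithms for Solving Linear Differential Equations with Rational Function Coefficients}, \texttt{https://diginole.lib.fsu.edu/islandora/object/fsu:552080/datastream/PDF/download}.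
\end{thebibliography}
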